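# Salem numbers of degree four and the non-integrability of powers of Bernoulli convolution transforms

## PV numbers, Bernoulli convolutions, PS numbers, Salem numbers

Throughout, $\log$ is the natural logarithm, and $\|t\|$ denotes the distance from $t\in\mathbb R$ to the nearest integer. It satisfies
$$\|s\pm t\|\le\|s\|+\|t\|,\qquad \|t\|\le|t|,\qquad \|t\|\le\tfrac12 .$$
For instance $\|2.3\|=0.3$ and $\|-0.6\|=0.4$.

**Definition (PV number).** A number $c>1$ is a *Pisot–Vijayaraghavan number* if it is a root of a polynomial $F(x)$ with integer coefficients and leading coefficient $1$ such that all the other roots of $F$ have absolute value $<1$. The set of these numbers is $PV$.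

**Example.** $c=2$ is in $PV$, with $F(x)=x-2$. The golden ratio $c=\frac{1+\sqrt5}2$ is in $PV$, with $F(x)=x^2-x-1$, because the other root is $-1/c$. The number $\sqrt2$ is not in $PV$: any $F\in\mathbb Z[x]$ that vanishes at $\sqrt2$ is divisible by $x^2-2$, hence also vanishes at $-\sqrt2$.

**Definition (admissible law).** Call the law of a random variable $U$ *admissible* if $U$ is integer-valued, non-constant, has finite variance, and $E e^{isU}\neq0$ for all $s\in\mathbb R$.

**Example.** Let $P(U=0)=p_0$ and $P(U=1)=1-p_0$ with $p_0\in(0,1)\setminus\{\frac12\}$. Then $|Ee^{isU}|=|p_0+(1-p_0)e^{is}|\ge|2p_0-1|>0$, so this Bernoulli law is admissible. The fair coin $p_0=\frac12$ is not: its transform vanishes at $s=\pi$. A Poisson law with parameter $\lambda>0$ is admissible, since $|Ee^{isU}|=e^{\lambda(\cos s-1)}>0$.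

**Definition (the convolution $\mu$ and its transform).** Let $b\in(0,1)$ and let $U,U_0,U_1,\dots$ be i.i.d. with $E|U|<\infty$. Then $X=\sum_{n\ge0}b^nU_n$ converges absolutely almost surely, and $E|X|\le E|U|/(1-b)$. Write $\mu$ for the law of $X$, $\hat\mu(z)=Ee^{izX}$, and $f=|\hat\mu|$.

By independence $\hat\mu(z)=\prod_{n\ge0}Ee^{ib^nzU}$. With $\varphi(t)=|Ee^{2\pi itU}|$ this reads
$$f(2\pi y)=\prod_{n\ge0}\varphi(b^ny)\qquad(y\in\mathbb R). \tag{1}$$
Since $|e^{izX}-e^{iwX}|\le|z-w|\,|X|$,
$$|\hat\mu(z)-\hat\mu(w)|\le E|X|\cdot|z-w| . \tag{2}$$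

**Example.** Take $b=\frac12$ and fair coin tosses. Then $X$ is uniform on $[0,2]$ (binary expansions), so $f(z)=|\sin z|/|z|$, and $f^2$ is integrable on $\mathbb R$.

**Definition (PS number).** Following Watanabe, $b\in(0,1)$ is a *Peres–Solomyak number* if there are $p_0\in(1/2,1)$ and a positive integer $m$ such that $\hat\mu_0(z)^m$ is integrable on $\mathbb R$. Here $\mu_0$ is the law of $\sum_{n\ge0}b^nU_n$ for i.i.d. $U_n$ with $P(U_n=0)=p_0$, $P(U_n=1)=1-p_0$. The set of reciprocals of PS numbers is $(PS)^{-1}$.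

The value $p_0=\frac12$ is excluded, so the example above does not make $b=\frac12$ a PS number. We shall see below, by hand, that $b=\frac12$ is not a PS number.

**Definition (Salem number of degree 4).** A *Salem number of degree $4$* is an algebraic integer $c>1$ of degree $4$ whose conjugates are $c,\ c^{-1},\ \zeta,\ \bar\zeta$ with $|\zeta|=1$, $\zeta\notin\mathbb R$.

**Example (an infinite family).** Let $a\ge2$ be an integer and let $t_\pm=\frac{a\pm\sqrt{a^2+4}}2$ be the roots of $t^2-at-1$. Then $t_+>2$, and $t_-=-1/t_+\in(-1,0)$. Let $c>1$ satisfy $c+1/c=t_+$. Since $t_++t_-=a$ and $t_+t_-=-1$,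
$$(x^2-t_+x+1)(x^2-t_-x+1)=x^4-ax^3+x^2-ax+1 .$$
The first factor has roots $c^{\pm1}$. The second has negative discriminant $t_-^2-4$, so its roots are non-real, and being conjugate with product $1$ they have modulus $1$.

It remains to see that $c$ has degree $4$. Because $a^2<a^2+4<(a+1)^2$ for $a\ge2$, the number $a^2+4$ is not a square, and $\mathbb Q(t_+)$ is a real quadratic field. It is contained in $\mathbb Q(c)$, since $t_+=c+1/c$. If $c$ lay in $\mathbb Q(t_+)$, the nontrivial automorphism of $\mathbb Q(t_+)$, which sends $t_+$ to $t_-$, would send $c$ to a real root of $x^2-t_-x+1$, and there is none. So $[\mathbb Q(c):\mathbb Q(t_+)]=2$ and $\deg c=4$. As $a$ grows, $t_+$ and hence $c$ is unbounded, so there are infinitely many such numbers.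

For $a=2$ we get $x^4-2x^3+x^2-2x+1$, $c+1/c=1+\sqrt2$ and $c\approx1.883$. This $c$ is our running example.

## Do PV numbers and reciprocals of PS numbers fill $(1,\infty)$?

The following two facts are known: the set $(1,\infty)\setminus(PS)^{-1}$ has Lebesgue measure $0$, and $PV\cap(PS)^{-1}=\emptyset$. So almost every $c>1$ is the reciprocal of a PS number, and PV numbers are exceptions. The question, posed in "Stochastic Integrals With Respect To Lévy Processes And Infinitely Divisible Distributions" (https://ksato.jp/pdf/suga386.pdf), is whether PV numbers are the only exceptions: is $PV\cup(PS)^{-1}=(1,\infty)$?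

The answer is no. Every Salem number of degree $4$ is outside the union.

**Theorem 1.** Let $c$ be a Salem number of degree $4$. Then $c\notin PV$ and $c\notin(PS)^{-1}$. In particular $PV\cup(PS)^{-1}\ne(1,\infty)$.

**Theorem 2.** Let $c$ be a Salem number of degree $4$ and $b=1/c$. Let $U,U_0,U_1,\dots$ be i.i.d. integer-valued, non-constant, with finite variance, and such that $Ee^{isU}\neq0$ for all $s\in\mathbb R$ (that is, with an admissible law). Let $\mu$ be the law of $\sum_{n\ge0}b^nU_n$ and $f=|\hat\mu|$. Then: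

1. $\int_{\mathbb R}f(z)^q\,dz=\infty$ for every real $q\in(0,\infty)$.
2. There are $\gamma<1$, $C<\infty$ and $z_l\to\infty$ with $f(z_l)\ge\exp\big(-C(\log\log z_l)^\gamma\big)$. One may take $\gamma=\log2.1/\log2.15$.

**Corollary 3.** For $c$ a Salem number of degree $4$, $b=1/c$, $p_0\in(0,1)\setminus\{\frac12\}$ and $k\ge1$, the convolution power $\mu_0^{*k}$ has no density in $L^s(\mathbb R)$ for any $s>1$.

**Proposition 4.** Let $b\in(0,1)$ be arbitrary. If $U_n$ are i.i.d. with $0<E|U_n|<\infty$ and $f=|\hat\mu|\in L^q(\mathbb R)$ for some $q\in(0,\infty)$, then $f(z)=O\big((\log|z|)^{-1/(q+1)}\big)$ as $|z|\to\infty$.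

We do not prove a full description of $(1,\infty)\setminus(PS)^{-1}$. We also do not decide whether Salem numbers of degree $\ge6$ belong to $(PS)^{-1}$, nor treat $p_0=\frac12$, which the definition of PS numbers excludes.

One half of Theorem 1 is immediate. If $F\in\mathbb Z[x]$ is monic and $F(c)=0$, then $F$ is divisible by the minimal polynomial of $c$. So $F$ has the root $\zeta\ne c$ with $|\zeta|=1$, which is not $<1$. Hence $c\notin PV$. Everything else concerns $(PS)^{-1}$. Note what has to be shown: the definition of PS number asks for *some* $p_0$ and *some* $m$, so we must rule out every $p_0\in(\frac12,1)$ and every $m$.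

## Large values of $f$ and distances to integers

**Step A: comparing $\varphi$ with a Gaussian in $\|t\|$.** The purpose is to turn the product (1) into a sum of squares. Let $U$ have an admissible law. Then $\varphi$ is continuous, even, $1$-periodic (because $U$ is integer-valued) and strictly positive. We claim that there is $\kappa<\infty$ with
$$\varphi(t)\ge e^{-\kappa\|t\|^2}\qquad(t\in\mathbb R). \tag{3}$$
Let $U'$ be an independent copy of $U$. Since $1-\cos y\le y^2/2$ and $E(U-U')^2=2\operatorname{Var}U$,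
$$\varphi(t)^2=E\cos\big(2\pi t(U-U')\big)\ge1-2\pi^2t^2E(U-U')^2=1-4\pi^2t^2\operatorname{Var}U .$$
Choose $\delta\in(0,\frac12)$ with $4\pi^2\delta^2\operatorname{Var}U\le\frac12$. Since $-\log(1-u)\le2u$ on $[0,\frac12]$, we get $-\log\varphi(t)\le4\pi^2t^2\operatorname{Var}U$ for $|t|\le\delta$. On $\delta\le|t|\le\frac12$ the continuous function $-\log\varphi$ is bounded by some $K\ge 0$, and $K\le(K/\delta^2)t^2$ there. So (3) holds on $[-\frac12,\frac12]$ with $\kappa=\max(4\pi^2\operatorname{Var}U,K/\delta^2)$, and by periodicity it holds everywhere.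

In the Bernoulli case the constant is explicit. There $\varphi(t)^2=1-v\sin^2\pi t$ with $v=4p_0(1-p_0)<1$ and $1-v=(2p_0-1)^2$. Since $-\log(1-u)/u$ is increasing on $(0,1)$, we have $-\log\varphi(t)^2\le\sin^2(\pi t)\cdot\log\frac1{1-v}$. Hence $-\log\varphi(t)\le\sin^2(\pi t)\log\frac1{|2p_0-1|}\le\pi^2\|t\|^2\log\frac1{|2p_0-1|}$, so $\kappa=\pi^2\log\frac1{|2p_0-1|}$ works.

Now let $c=1/b$. For real $x$ and an integer $k$, put $y=xc^k$ in (1) and use (3):
$$f(2\pi xc^k)=\prod_{n\ge0}\varphi(xc^{k-n})\ge\exp\Big(-\kappa\sum_{j\le k}\|xc^j\|^2\Big), \tag{4}$$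
where the sum runs over all integers $j\le k$. It converges, since $\|xc^j\|\le|x|c^j$. So $f$ is large at $2\pi xc^k$ as soon as $xc^j$ stays close to integers for most $j\le k$.

**Two cases by hand.** Let $b=\frac12$, $c=2$, $x=1$. Then $\|2^j\|=0$ for $j\ge0$ and $\|2^j\|=2^j$ for $j<0$, so $f(2\pi2^k)\ge e^{-\kappa/3}$ for every $k\ge0$. Let $c$ be the golden ratio, $x=1$. For $j\ge0$ the number $c^j+(-1/c)^j$ is an integer, so $\|c^j\|\le c^{-j}$, and for $j<0$ we have $\|c^j\|\le c^{j}$. Hence $\sum_j\|c^j\|^2\le\sum_{j\in\mathbb Z}c^{-2|j|}=:S<\infty$ and $f(2\pi c^k)\ge e^{-\kappa S}$ for all $k\ge 0$. In both cases $f\ge\delta>0$ at points tending geometrically to infinity. By (2), $f\ge\delta/2$ on intervals of a fixed length around them. So $\int f^m=\infty$ for every $m$, for every Bernoulli law with $p_0\ne\frac12$, and neither $\frac12$ nor $1/c$ is a PS number.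

## Why powers of a Salem number are not enough

Fix a Salem number $c$ of degree $4$ from now on, with $b=1/c$, and write $\zeta=e^{2\pi i\alpha}$. Since $\zeta$ is conjugate to $c>1$, it is not a root of unity, so $\alpha$ is irrational.

Try $x=1$ again. The sum of the conjugates of $c^j$ is an integer: $c^j+c^{-j}+2\cos(2\pi j\alpha)\in\mathbb Z$. So for $j\ge0$ the number $\|c^j\|$ differs from $\|2\cos(2\pi j\alpha)\|$ by at most $c^{-j}$. For the running example, $s_j=2\cos(2\pi j\alpha)$ satisfies $s_0=2$, $s_1=1-\sqrt2$, $s_{j+1}=s_1s_j-s_{j-1}$, which gives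
$$s_1,\dots,s_7\approx-0.414,\ -1.828,\ 1.172,\ 1.343,\ -1.728,\ -0.627,\ 1.988 .$$
The distances to $\mathbb Z$ are about $0.414,\,0.172,\,0.172,\,0.343,\,0.272,\,0.373,\,0.012$, with no sign of convergence to $0$. Indeed, by Weyl's equidistribution theorem,
$$\frac1k\sum_{j=1}^k\|c^j\|^2\ \longrightarrow\ I:=\int_0^1\|2\cos2\pi u\|^2\,du>0 .$$
So the bound (4) is only $e^{-\text{const}\cdot k}$ at $z=2\pi c^k$. The loss is real. In the Bernoulli case $\varphi(t)^2=1-v\sin^2\pi t\le e^{-v\sin^2\pi t}$ and $|\sin\pi t|\ge2\|t\|$, hence $\varphi(t)\le e^{-8p_0(1-p_0)\|t\|^2}$. Therefore $f(2\pi c^k)\le e^{-4p_0(1-p_0)Ik}$ for large $k$: at these points $f$ decays like a power of $z$.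

The obstacle is the conjugate $\zeta$ on the unit circle. It suggests replacing $1$ by an element $x\in\mathbb Z[c]$ whose image under $c\mapsto\zeta$ is small.

## Trace, norm and states

**Step B: two inequalities in $\mathbb Z[c]$.** They say how close $xc^j$ is to an integer, and that $x$ cannot be too small. The product of the conjugates of $c$ is $1$, so the minimal polynomial of $c$ has constant term $1$. Hence $c$ is a unit and $c^{\pm1}\in O:=\mathbb Z[c]$. For $x\in O$ let $x'\in\mathbb R$ and $x_1\in\mathbb C$ be its images under the embeddings $c\mapsto c^{-1}$ and $c\mapsto\zeta$. The image under $c\mapsto\bar\zeta$ is $\overline{x_1}$.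

For $x\in O\setminus\{0\}$ the norm is a nonzero integer, so
$$|x|\,|x'|\,|x_1|^2=|\mathrm{Norm}(x)|\ge1. \tag{5}$$
For $x\in O$ and $j\in\mathbb Z$ the element $xc^j$ lies in $O$, so its trace is an integer: $xc^j+x'c^{-j}+2\operatorname{Re}(x_1\zeta^j)\in\mathbb Z$. Hence
$$\|xc^j\|\le|x'|c^{-j}+2|x_1|,\qquad\|xc^j\|\le|x|c^j . \tag{6}$$
The second bound controls very negative $j$. The first controls large $j$, up to the permanent error $2|x_1|$. If $|x_1|\le N^{-1/2}$, this error has bounded square sum over any $N$ consecutive indices. So $N$ is the length of a quiet window, and the next definition records it.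

**Definition (state).** A *state* is a quadruple $(x,\tau,N,A)$ with $x\in O$, an integer $\tau\ge0$ and reals $N,A\ge1$ such that

* (H1) $0<x\le1$;
* (H2) $|x'|\le c^\tau$;
* (H3) $|x_1|\le N^{-1/2}$;
* (H4) $\sum_{j\le\tau}\|xc^j\|^2\le A$, the sum being over all integers $j\le\tau$;
* (H5) $\tau\le N^{2/5}$.

Think of $\tau$ as the end of the noisy stretch, $A$ as its cost, and $N$ as the length of the quiet window after it. Condition (H5) says that the noisy stretch is much shorter than the window.

**Example.** For the running example, $(1,0,1,1)$ is a state: (H1), (H2), (H3) and (H5) are clear, and $\sum_{j\le0}\|c^j\|^2\le0+\sum_{i\ge1}c^{-2i}=\frac1{c^2-1}\approx0.39\le1$. Its window has length only $1$.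

**Example.** Let $r\ge1$ with $|1-\zeta^r|\le\frac12$. Such an $r$ exists: by Dirichlet's theorem there is $r\ge 1$ with $\|r\alpha\|<\frac1{4\pi}$, and $|1-\zeta^r|=2\sin(\pi\|r\alpha\|)\le2\pi\|r\alpha\|<\frac12$. In the running example $r=7$ works, since $|1-\zeta^7|^2=2-s_7\approx0.012$. For $k\ge1$ put
$$x=(1-c^{-r})^k,\quad\tau=rk,\quad N=4^k,\quad A=\frac{c^2}{c^2-1}+\frac{rk}4 .$$
Then $0<x\le1$, $|x'|=(c^r-1)^k\le c^{rk}$ and $|x_1|=|1-\zeta^{-r}|^k\le2^{-k}=N^{-1/2}$. Moreover $\tau=rk\le4^{2k/5}=N^{2/5}$ for $k$ large. For (H4), the indices $j\le0$ contribute at most $\sum_{j\le0}c^{2j}=\frac{c^2}{c^2-1}$, and each of the $rk$ indices $1\le j\le rk$ contributes at most $\frac14$. So this is a state for all large $k$.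

**Step C: the window is quiet.** Put
$$B=8+\frac2{c^2-1}.$$
Let $(x,\tau,N,A)$ be a state. By (6), (H2), (H3), for $i\ge1$ we have $\|xc^{\tau+i}\|\le c^{-i}+2N^{-1/2}$. Squaring with $(u+v)^2\le2u^2+2v^2$ gives, for every integer $0\le n\le N$,
$$\sum_{i=1}^n\|xc^{\tau+i}\|^2\le\sum_{i=1}^n\Big(2c^{-2i}+\frac8N\Big)\le\frac2{c^2-1}+8\,\frac nN\le B. \tag{7}$$

## From a state to a lower bound for $\int f^q$

Let $U$ have an admissible law, let $\kappa$ be as in (3), and put $\Lambda=E|X|$. Then $\Lambda<\infty$, and $\Lambda>0$ because $\operatorname{Var}X=\sum_nb^{2n}\operatorname{Var}U>0$.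

**Lemma 5.** Let $(x,\tau,N,A)$ be a state, $M=\lfloor N\rfloor$, and $z_k=2\pi xc^k$ for $\tau<k\le\tau+M$. Then
$$f(z_k)\ge e^{-\kappa(A+B)},\qquad z_k\ge2\pi Nc^{k-\tau}. \tag{8}$$
If moreover $2\pi(c-1)N>1/\Lambda$, then for every real $q>0$
$$\int_{\mathbb R}f^q\,dz\ge C_q\,N\,e^{-\kappa(q+1)A},\qquad C_q=\frac{e^{-\kappa(q+1)B}}{2^{q+1}\Lambda}. \tag{9}$$

*Proof.* For $\tau<k\le\tau+M$, the sum $\sum_{j\le k}\|xc^j\|^2$ is at most $A+B$ by (H4) and (7), so (4) gives the first part of (8). By (5), (H2), (H3), $x\ge|x'|^{-1}|x_1|^{-2}\ge c^{-\tau}N$. This is the second part of (8).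

For $\tau<k<\tau+M$, consecutive points satisfy $z_{k+1}-z_k=(c-1)z_k\ge2\pi(c-1)N$. By (2), $f\ge\frac12e^{-\kappa(A+B)}$ on $[z_k-\rho,z_k+\rho]$ with $\rho=\frac1{2\Lambda}e^{-\kappa(A+B)}$. Since $2\rho\le1/\Lambda<2\pi(c-1)N$, these $M$ intervals are disjoint. Therefore, using $M\ge N/2$,
$$\int f^q\ge M\cdot2\rho\cdot2^{-q}e^{-\kappa q(A+B)}=\frac{M}{2^q\Lambda}e^{-\kappa(q+1)(A+B)}\ge C_qNe^{-\kappa(q+1)A}.\qquad\blacksquare$$

So for Theorem 2(1) it is enough to find states with
$$N\to\infty\quad\text{and}\quad A=o(\log N). \tag{10}$$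
Since $\kappa$ depends on the law and $q$ is arbitrary, a bound $A\le\text{const}\cdot\log N$ with a fixed constant would not do.

This is exactly where the states of the second example above stop. There $\log N=k\log4$ and $A=\frac{rk}4+\text{const}$, so (9) gives a constant times $\exp\big(k(\log4-\kappa(q+1)r/4)\big)$. This tends to infinity only if $\kappa(q+1)r<4\log4$, which fails for large $q$. Each further factor $1-c^{-r}$ adds a fixed amount to both $\log N$ and our bound for $A$. We need a better rate of exchange.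

## Multiplying by $1-c^{-n}$ with $n$ inside the quiet window

Instead of a fixed $r$, let us multiply $x$ by $1-c^{-n}$ with $n$ as large as a power of $N$. Dirichlet's theorem on $[1,N]$ offers an $n$ with $|1-\zeta^n|\le2\pi/N$, which would shrink $|x_1|$ from $N^{-1/2}$ to about $N^{-3/2}$ and so raise $N$ to about $N^3$. The cost must be recomputed. With $\tilde x=x(1-c^{-n})$,
$$\tilde xc^j=xc^j-xc^{j-n},$$
so the new sequence is the difference of the old one and its shift by $n$. The crude estimate $(u+v)^2\le2u^2+2v^2$ over $j\le\tau+n$ gives a new cost of at most $2(A+B)+2A=4A+2B$. So the bound for the cost is about quadrupled, while the guaranteed gain multiplies $\log N$ by at most about $3$. After $l$ rounds, $4^l$ against $3^l$: the bound is useless for (10).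

What saves the argument is that the cross terms can be made negligible. The old sequence is noisy up to $\tau$ and quiet on $(\tau,\tau+N]$. If $\tau\le n\le N$, then the shifted noise falls into the quiet window of the original. In the other direction, where the original is noisy ($j\le\tau$), the shifted terms satisfy $\|xc^{j-n}\|\le c^{j-n}$, which is summable. So the two costs add: $2A$ plus lower-order terms. Doubling against a gain of more than $2$ in $\log N$ is a win.

It remains to find such an $n$. Dirichlet's $n_0$ might be smaller than $\tau$; then we replace it by a multiple that is large enough, and lose a factor in $\|n\alpha\|$. This is why (H5) is part of the definition. To see the choice of exponent, suppose $\tau\le N^\theta$. Replacing $n_0$ by a multiple of size about $N^\theta$ gives $\|n\alpha\|$ of size about $N^{\theta-1}$ at worst, and a new window of length about $N^{3-2\theta}$. For $3-2\theta>2$ we need $\theta<\frac12$. If $n_0$ is large, it may be as large as $N$, and the new window is about $N^3$.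 To keep $\tilde\tau\approx N\le(N^3)^\theta$ with room for constants we need $\theta>\frac13$. The value $\theta=\frac25$ is between the two, and $3-2\theta=2.2$.

**Lemma 6.** There are constants $N_*,A_*$ depending only on $c$ such that if $(x,\tau,N,A)$ is a state with $N\ge N_*$ and $A\ge A_*$, then there is a state $(\tilde x,\tilde\tau,\tilde N,2.1A)$ with $\tilde N\ge N^{2.15}$.

*Proof.* "For $N$ large" means: for $N$ above a constant depending only on $c$. Put $T=\lceil2N^{2/5}\rceil$. For $N$ large, $T\le3N^{2/5}$ and $2T\le N$.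

**Step 1: choice of $n$ and $\tilde N$.** We want an integer $n$ with $T\le n\le N$ and $|1-\zeta^n|$ small. By Dirichlet's theorem there is an integer $1\le n_0\le N$ with $\|n_0\alpha\|<1/N$. Recall that $|1-\zeta^n|=2|\sin\pi n\alpha|\le2\pi\|n\alpha\|$.

*Case 1: $n_0\ge T$.* Put $n=n_0$ and $\tilde N=N^3/(4\pi^2)$. Then $|1-\zeta^n|\le2\pi/N$.

*Case 2: $n_0<T$.* Let $n=kn_0$ be the least multiple of $n_0$ that is $\ge T$, and put $\tilde N=N^3/(16\pi^2T^2)$. Then $T\le n<T+n_0<2T\le N$ and $k\le n<2T$. So $\|n\alpha\|\le k\|n_0\alpha\|\le2T/N$, and $|1-\zeta^n|\le4\pi T/N$.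

In both cases $T\le n\le N$, hence $n\ge T\ge2N^{2/5}\ge\tau$ by (H5), and
$$N^{-1/2}|1-\zeta^n|\le\tilde N^{-1/2}. \tag{11}$$
Indeed $\tilde N^{-1/2}$ equals $2\pi N^{-3/2}$ in Case 1 and $4\pi TN^{-3/2}$ in Case 2. Set
$$\tilde x=x(1-c^{-n})\in O,\qquad\tilde\tau=\tau+n .$$

**Step 2: size conditions.** We check (H1), (H2), (H3) for the new quadruple.

* (H1): $0<1-c^{-n}<1$, so $0<\tilde x\le x\le1$.
* (H2): $\tilde x'=x'(1-c^n)$, so $|\tilde x'|=|x'|(c^n-1)\le c^{\tau+n}$.
* (H3): $\tilde x_1=x_1(1-\zeta^{-n})$ and $|1-\zeta^{-n}|=|1-\zeta^n|$, so $|\tilde x_1|\le N^{-1/2}|1-\zeta^n|\le\tilde N^{-1/2}$ by (11).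

**Step 3: growth of $N$ and (H5).** We check that the window grows enough and that the noisy stretch stays short compared with it.

In Case 1, $\tilde N=N^3/(4\pi^2)\ge N^{2.15}$ for $N$ large. Also $\tilde\tau\le N^{2/5}+N\le2N\le\tilde N^{2/5}$ for $N$ large, because $\tilde N^{2/5}$ is a constant times $N^{6/5}$.

In Case 2, $T\le3N^{2/5}$ gives $\tilde N\ge N^{3-4/5}/(144\pi^2)=N^{11/5}/(144\pi^2)\ge N^{2.15}$ for $N$ large. Also $\tilde\tau\le N^{2/5}+2T\le7N^{2/5}\le\tilde N^{2/5}$ for $N$ large, because $\tilde N^{2/5}$ is at least a constant times $N^{22/25}$ and $\frac{22}{25}>\frac25$.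

In both cases $\tilde N\ge1$.

**Step 4: the cost at most doubles, up to lower order.** We check (H4) with $2.1A$. Put $a_j=\|xc^j\|$. From $\tilde xc^j=xc^j-xc^{j-n}$ we get $\|\tilde xc^j\|\le a_j+a_{j-n}$, so
$$\sum_{j\le\tau+n}\|\tilde xc^j\|^2\le\sum_{j\le\tau+n}a_j^2+\sum_{j\le\tau+n}a_{j-n}^2+2\sum_{j\le\tau+n}a_ja_{j-n}. \tag{12}$$

The first sum is at most $A+B$: (H4) for $j\le\tau$, and (7) for $\tau<j\le\tau+n$, which applies because $n\le N$. The second sum equals $\sum_{j\le\tau}a_j^2\le A$.

In the third sum take first $j\le\tau$. Here $a_j\le\frac12$, and $a_{j-n}\le xc^{j-n}\le c^{j-n}$ by (6) and (H1). Since $n\ge\tau$,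
$$\sum_{j\le\tau}a_ja_{j-n}\le\frac12\sum_{j\le\tau}c^{j-n}=\frac12\,c^{\tau-n}\,\frac c{c-1}\le\frac c{2(c-1)} .$$
Now take $\tau<j\le\tau+n$. Here $j$ runs through the quiet window, and $j-n\le\tau$. By Cauchy–Schwarz, (7) and (H4),
$$\sum_{\tau<j\le\tau+n}a_ja_{j-n}\le\Big(\sum_{\tau<j\le\tau+n}a_j^2\Big)^{1/2}\Big(\sum_{i\le\tau}a_i^2\Big)^{1/2}\le\sqrt{AB} .$$
Inserting everything in (12),
$$\sum_{j\le\tilde\tau}\|\tilde xc^j\|^2\le2A+2\sqrt{AB}+B+\frac c{c-1}\le2.1A$$
as soon as $A\ge A_*$ for a suitable constant $A_*$ depending only on $c$. $\blacksquare$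

## Iteration and the proofs of Theorems 1 and 2

**Step D: a sequence of states with $A=o(\log N)$.** The aim is (10). We start from the second example of a state, with $k$ so large that $\tau_0=rk\le4^{2k/5}$ and $N_0=4^k\ge\max(N_*,3)$, and with $x_0=(1-c^{-r})^k$. The sum $\sum_{j\le\tau_0}\|x_0c^j\|^2$ is finite. Let $A_0$ be the maximum of this sum, of $A_*$ and of $1$. Enlarging $A$ does not harm (H4), so $(x_0,\tau_0,N_0,A_0)$ is a state to which Lemma 6 applies. The lemma increases both $N$ and $A$, so it applies again and again, and we obtain states $(x_l,\tau_l,N_l,A_l)$, $l\ge0$, with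
$$A_l=2.1^{\,l}A_0,\qquad\log N_l\ge2.15^{\,l}\log N_0. \tag{13}$$
Since $\log N_0>0$, we have $A_l/\log N_l\le(2.1/2.15)^lA_0/\log N_0\to0$. The states depend only on $c$, not on the law of $U$ or on $q$.

**Step E: Theorem 2(1).** Let the law of $U$ be as in Theorem 2, and let $q>0$. For $l$ large, $2\pi(c-1)N_l>1/\Lambda$, so (9) gives
$$\int_{\mathbb R}f^q\,dz\ge C_q\exp\big(\log N_l-\kappa(q+1)A_l\big)$$
with $C_q>0$ independent of $l$. Since $A_l=o(\log N_l)$ and $N_l\to\infty$, the right side tends to $\infty$. Hence $\int f^q=\infty$. $\blacksquare$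

**Step F: Theorem 1.** We have already shown $c\notin PV$. For each $p_0\in(\frac12,1)$ the Bernoulli law is admissible, so Theorem 2(1) with $q=m$ shows that $\hat\mu_0^m$ is not integrable, for every positive integer $m$. Thus $b=1/c$ is not a PS number, and $c\notin PV\cup(PS)^{-1}$. As Salem numbers of degree $4$ exist, for instance $c\approx1.883$, we get $PV\cup(PS)^{-1}\ne(1,\infty)$. $\blacksquare$

**Step G: Theorem 2(2).** The purpose is to express the bound in (8) through $z$ itself, at the far end of the window. Let $M_l=\lfloor N_l\rfloor$ and $z_l=2\pi x_lc^{\tau_l+M_l}$. By (8), $z_l\ge2\pi N_lc^{M_l}\ge c^{M_l}$, so $z_l\to\infty$ and $\log z_l\ge M_l\log c\ge\frac12N_l\log c$. Hence $\log\log z_l\ge\log N_l+\log(\frac12\log c)\ge\frac12\log N_l$ for $l$ large, that is, $\log N_l\le2\log\log z_l$.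

Let $\gamma=\log2.1/\log2.15<1$, so that $2.15^\gamma=2.1$. By (13),
$$A_l=A_0(2.15^{\,l})^\gamma\le A_0\Big(\frac{\log N_l}{\log N_0}\Big)^\gamma\le A_0\Big(\frac{2\log\log z_l}{\log N_0}\Big)^\gamma .$$
By (8), $f(z_l)\ge e^{-\kappa(A_l+B)}$. Since $\log\log z_l\to\infty$, there is $C$ with $\kappa(A_l+B)\le C(\log\log z_l)^\gamma$ for all large $l$. Discarding finitely many $l$, we obtain the claim. $\blacksquare$

## Densities in $L^s$, and logarithmic decay as a necessary condition

**Proof of Corollary 3.** Suppose $\mu_0^{*k}$ had a density in $L^s(\mathbb R)$ with $s>1$. The law $\mu_0$ lives on the bounded interval $[0,\frac1{1-b}]$, so $\mu_0^{*k}$ has compact support. On a bounded interval, $L^s$ is contained in $L^{s_0}$ for $s_0\le s$. So we may assume $1<s\le2$. By the Hausdorff–Young inequality $\hat\mu_0^{\,k}\in L^{s'}(\mathbb R)$ with $s'=s/(s-1)<\infty$, that is, $\int|\hat\mu_0|^{ks'}<\infty$. This contradicts Theorem 2(1) with $q=ks'$. $\blacksquare$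

**Proof of Proposition 4.** The idea is that one large value of $f$ at $z$ forces large values at $bz,b^2z,\dots$. Put $\Lambda=\sum_nb^nE|U_n|\in(0,\infty)$. Since $E|X|\le\Lambda$, (2) shows that $\Lambda$ is a Lipschitz constant for $\hat\mu$, hence for $f$. With $g(z)=|Ee^{izU_0}|\le1$ we have $f(z)=g(z)f(bz)\le f(bz)$, so $f(b^kz)\ge f(z)$ for $k\ge0$.

Let $z\ne0$ with $f(z)>0$, and let $\rho=f(z)/(2\Lambda)\le1/(2\Lambda)$. On the interval of radius $\rho$ about $b^kz$ we have $f\ge f(z)-\Lambda\rho=f(z)/2$. Consider those $k\ge0$ with $(1-b)b^k|z|>1/\Lambda$. They form an initial segment of the nonnegative integers. The points $b^kz$ are monotone in $k$, and the distance from $b^kz$ to $b^{k+1}z$ is $(1-b)b^k|z|>1/\Lambda\ge2\rho$. So the intervals belonging to these $k$ are disjoint. The condition on $k$ reads $k<\log\big((1-b)\Lambda|z|\big)/\log(1/b)$, so the number of such $k$ is at least $\frac{\log|z|}{\log(1/b)}-C$, where $C$ depends only on $b$ and $\Lambda$. Therefore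
$$\Big(\frac{\log|z|}{\log(1/b)}-C\Big)\cdot\frac{f(z)}\Lambda\cdot\Big(\frac{f(z)}2\Big)^q\le\int_{\mathbb R}f^q\,dz<\infty ,$$
and the inequality is trivially compatible with $f(z)=0$. For $|z|$ large the first factor is at least a positive constant times $\log|z|$, so $f(z)^{q+1}=O(1/\log|z|)$. $\blacksquare$

**Remark.** Proposition 4 and Theorem 2(2) together give Theorem 2(1) once more. If $f\in L^q$, then Proposition 4 (whose hypothesis holds, as $U$ is non-constant with finite variance) gives $f(z_l)\le K\exp\big(-\frac{\log\log z_l}{q+1}\big)$ for some constant $K$ and all large $l$. But $f(z_l)\ge\exp\big(-C(\log\log z_l)^\gamma\big)$ with $\gamma<1$, and the two are incompatible as $\log\log z_l\to\infty$.
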